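# Spans of columns, a gap in a probability, and sign matrices of bounded margin complexity without large monochromatic rectangles

## 1. Column sets on which two matrices span the same subspace

Let $\mathbb F=\mathbb F_q$ be a finite field and $m\ge 2$. Take two matrices $x=(x_1,\dots,x_m)$ and $y=(y_1,\dots,y_m)$ with columns in $\mathbb F^{m+1}$, both of rank $m$. For a set $C\subseteq[m]$ of column indices put
$$S_C(x)=\operatorname{span}(x_i:i\in C),\qquad S_\emptyset(x)=0,$$
and ask: for which $C$ is $S_C(x)=S_C(y)$? The family of all such $C$ is the object on which everything below turns. Write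
$$\mathcal L=\mathcal L(x,y)=\{C\subseteq[m]:S_C(x)=S_C(y)\}.$$

The column spaces $S_{[m]}(x)$ and $S_{[m]}(y)$ are hyperplanes of $\mathbb F^{m+1}$. **We assume throughout that they are different**, and then call $(x,y)$ an *admissible pair*. So $\emptyset\in\mathcal L$ and $[m]\notin\mathcal L$.

The family $\mathcal L$ is closed under unions, because $S_{C\cup C'}(x)=S_C(x)+S_{C'}(x)$, and likewise for $y$. It is also closed under intersections. Indeed, a vector in $S_C(x)\cap S_{C'}(x)$ has a unique expansion in the independent columns of $x$; that expansion is supported in $C$ and in $C'$, so $S_C(x)\cap S_{C'}(x)=S_{C\cap C'}(x)$. The same holds for $y$. If $C,C'\in\mathcal L$, then $S_{C\cap C'}(x)=S_C(x)\cap S_{C'}(x)=S_C(y)\cap S_{C'}(y)=S_{C\cap C'}(y)$.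

These two closure properties let us describe $\mathcal L$ by a few pieces of data:

* $T=\bigcup\mathcal L$, which lies in $\mathcal L$, and $O=[m]\setminus T$, which is nonempty because $[m]\notin\mathcal L$;
* for $a\in T$, the set $\operatorname{cl}(a)=\bigcap\{C\in\mathcal L:a\in C\}$, which lies in $\mathcal L$ and contains $a$;
* $B=\{b\in T: b\in\operatorname{cl}(a)\text{ for some }a\in T,\ a\ne b\}$.

Read $b\in\operatorname{cl}(a)$ as an implication: "a set in $\mathcal L$ that contains $a$ must contain $b$". Then $O$ is the set of forbidden indices, and $B$ is the set of indices that some other index forces.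

**Lemma 1.** For an admissible pair,
$$C\in\mathcal L\iff C\subseteq T\ \text{ and }\ \operatorname{cl}(a)\subseteq C\text{ for all }a\in C. \tag{1}$$

**Proof.** If $C\in\mathcal L$, then $C\subseteq T$, and for $a\in C$ the set $C$ is one of the sets intersected to form $\operatorname{cl}(a)$, so $\operatorname{cl}(a)\subseteq C$. Conversely, if the right side holds, then $C=\bigcup_{a\in C}\operatorname{cl}(a)$ is a union of members of $\mathcal L$ (the empty union being $\emptyset\in\mathcal L$). $\square$

**Example A.** Let $m=3$, $x=(e_1,e_2,e_3)$, $y=(e_1,\,e_1+e_2,\,e_4)$ in $\mathbb F^4$. No set containing $3$ is in $\mathcal L$, since $e_4$ is not in the span of $e_1,e_2,e_3$. Among subsets of $\{1,2\}$, the sets $\emptyset$, $\{1\}$, $\{1,2\}$ are in $\mathcal L$ and $\{2\}$ is not. So $T=\{1,2\}$, $O=\{3\}$, $\operatorname{cl}(1)=\{1\}$, $\operatorname{cl}(2)=\{1,2\}$ and $B=\{1\}$.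

**Example B.** Let $m=4$, $x=(e_1,e_2,e_3,e_4)$, $y=(e_1,\,e_2,\,e_1+e_2+e_3,\,e_5)$ in $\mathbb F^5$. Again $O=\{4\}$. All subsets of $\{1,2\}$ are in $\mathcal L$. A set in $\mathcal L$ containing $3$ must contain $1$ and $2$: the spans of $e_3$ and $e_1+e_2+e_3$ differ, those of $\{e_1,e_3\}$ and $\{e_1,e_2+e_3\}$ differ, and similarly for $\{2,3\}$; while $\{1,2,3\}\in\mathcal L$. So $\operatorname{cl}(3)=\{1,2,3\}$ and $B=\{1,2\}$.

We attach a sign to every admissible pair:
$$A_{xy}=+1\ \text{ if } |O|=1 \text{ and } |B|\le 1,\qquad A_{xy}=-1\ \text{ otherwise.} \tag{2}$$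
Example A gets $+1$, Example B gets $-1$. What this sign pattern is for becomes clear in Section 3. First we show that one probability reads it off with room to spare.

## 2. A probability that skips the interval from 43/256 to 48/256

Put $p=\frac34$ and $\eta=1-p=\frac14$. Let $C\subseteq[m]$ be random, containing each index independently with probability $p$, and let
$$\Phi(x,y)=\Pr_C[S_C(x)=S_C(y)]=\Pr_C[C\in\mathcal L(x,y)].$$

In Example A, $\Phi=\eta(\eta^2+\eta p+p^2)=\frac{13}{64}=\frac{52}{256}$. In Example B, $3\notin C$ or $\{1,2,3\}\subseteq C$, so $\Phi=\eta(\eta+p^3)=\frac14\cdot\frac{43}{64}=\frac{43}{256}$.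

**Lemma 2.** Let $(x,y)$ be an admissible pair. If $A_{xy}=+1$, then $\Phi(x,y)\ge\frac{48}{256}$. If $A_{xy}=-1$, then $\Phi(x,y)\le\frac{43}{256}$.

**Proof.** *Step 1: dispose of $|O|\ge2$.* Here $A_{xy}=-1$. By (1) a set in $\mathcal L$ avoids $O$, so $\Phi\le\eta^{|O|}\le\eta^2=\frac{16}{256}$.

*Step 2: reduce to implications.* Since $O\neq\emptyset$, the remaining case is $O=\{t\}$, and $T=[m]\setminus\{t\}$ is nonempty because $m\ge2$. By (1), $C\in\mathcal L$ means that $t\notin C$ and that $C'=C\cap T$ satisfies $\operatorname{cl}(a)\subseteq C'$ for all $a\in C'$; call such a $C'$ *qualifying*. The two events are independent, so $\Phi=\eta\pi$ with $\pi=\Pr[C'\text{ is qualifying}]$.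

*Step 3: the lower bound when $|B|\le1$.* If $B=\emptyset$, then $\operatorname{cl}(a)=\{a\}$ for all $a$ and $\pi=1$. If $B=\{b\}$, then $\operatorname{cl}(a)\subseteq\{a,b\}$ for all $a\in T$, so every $C'$ containing $b$ qualifies and $\pi\ge p$. In both cases $\Phi\ge\eta p=\frac{3}{16}=\frac{48}{256}$.

*Step 4: the upper bound when $|B|\ge2$.* Choose distinct $b,b'\in B$, and $a\ne b$, $a'\ne b'$ in $T$ with $b\in\operatorname{cl}(a)$ and $b'\in\operatorname{cl}(a')$. A qualifying $C'$ satisfies both implications
$$a\in C'\Rightarrow b\in C',\qquad a'\in C'\Rightarrow b'\in C'.$$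
We bound the probability of these two, according to which of the four names coincide. Since $a\ne b$, $a'\ne b'$, $b\ne b'$, the only possible coincidences are $a=a'$, $a=b'$, $a'=b$. Moreover $a=a'$ excludes the other two, for $a=a'=b'$ contradicts $a'\ne b'$, and $a=a'=b$ contradicts $a\ne b$. So the cases are:

* All four distinct. Each implication fails with probability $p\eta=\frac3{16}$, independently, so the probability is $\left(\frac{13}{16}\right)^2=\frac{169}{256}$.
* $a=a'$. Then $a,b,b'$ are distinct, and either $a\notin C'$ or all three lie in $C'$: the probability is $\eta+p^3=\frac{16+27}{64}=\frac{43}{64}=\frac{172}{256}$.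
* $a\ne a'$ and exactly one of $a=b'$, $a'=b$. By symmetry let $a=b'$. Then $a',a,b$ are distinct and the implications form a chain $a'\Rightarrow a\Rightarrow b$. The allowed traces on these three elements are $\emptyset,\{b\},\{a,b\},\{a',a,b\}$, with total probability $\eta^3+\eta^2p+\eta p^2+p^3=\frac{1+3+9+27}{64}=\frac{40}{64}$.
* $a=b'$ and $a'=b$. Then $a\in C'\Leftrightarrow b\in C'$, with probability $p^2+\eta^2=\frac{10}{16}=\frac{40}{64}$.

The largest of these values is $\frac{43}{64}$, so $\pi\le\frac{43}{64}$ and $\Phi\le\frac{43}{256}$. $\square$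

**Remark (why not $p=\frac12$).** Let $p=\eta=\frac12$ and $m\ge5$. The pair $x=(e_1,\dots,e_m)$, $y=(e_1,e_2+e_1,\dots,e_{m-1}+e_1,e_{m+1})$ has $O=\{m\}$, $\operatorname{cl}(1)=\{1\}$ and $\operatorname{cl}(a)=\{1,a\}$ for $2\le a\le m-1$, so its sign is $+1$, and $\pi=\frac12+2^{-(m-1)}\le\frac{9}{16}$. Example B with extra columns $e_4,\dots,e_{m-1}$ common to $x$ and $y$, and last columns $e_m$ and $e_{m+1}$, has sign $-1$ and $\pi=\frac12+\frac18=\frac{10}{16}$. So for $p=\frac12$ the probability no longer separates the signs.

## 3. Margin complexity, sign-rank, and what the gap buys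

Let $A$ be an $N\times M$ matrix with entries $\pm1$.

**Definition (sign-rank).** $\operatorname{Rank}^{\pm}(A)$ is the smallest $d$ such that there are $x_1,\dots,x_N,y_1,\dots,y_M\in\mathbb R^d$ with $1\le A_{ij}\langle x_i,y_j\rangle$ for all $i,j$.

**Definition (margin complexity).** $\gamma_2^\infty(A)$ is the smallest $\ell$ such that there are $x_1,\dots,x_N,y_1,\dots,y_M$ in a real Hilbert space with, for all $i,j$,
$$1\le A_{ij}\langle x_i,y_j\rangle\quad\text{and}\quad\|x_i\|_2\|y_j\|_2\le\ell.$$

**Definition (monochromatic rectangle).** A pair $(R,C)$ of nonempty sets $R\subseteq[N]$, $C\subseteq[M]$ such that $A_{ij}$ is the same for all $i\in R$, $j\in C$. Its density is $\frac{|R||C|}{NM}$.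

Sign-rank limits the dimension of a sign-realizing system of vectors. Margin complexity ignores dimension and instead asks that no angle between $x_i$ and $y_j$ be close to a right angle. By Cauchy–Schwarz, $\gamma_2^\infty(A)\ge1$ always.

The following trick turns a gap into a bound on $\gamma_2^\infty$.

**Lemma 3.** Suppose there are unit vectors $v_i,v'_j$ in a real Hilbert space and numbers $a>b$ with $a+b\ge0$ such that $\langle v_i,v_j'\rangle\ge a$ when $A_{ij}=+1$ and $\langle v_i,v'_j\rangle\le b$ when $A_{ij}=-1$. Then $\gamma_2^\infty(A)\le\frac{2+a+b}{a-b}$.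

**Proof.** Let $\theta=\frac{a+b}2$ and append one coordinate to move the threshold $\theta$ to $0$:
$$\tilde x_i=\sqrt{\tfrac2{a-b}}\,(v_i,\sqrt\theta),\qquad \tilde y_j=\sqrt{\tfrac2{a-b}}\,(v_j',-\sqrt\theta).$$
Then $\langle\tilde x_i,\tilde y_j\rangle=\frac2{a-b}(\langle v_i,v_j'\rangle-\theta)$, which is at least $1$ when $A_{ij}=+1$ and at most $-1$ when $A_{ij}=-1$. Also $\|\tilde x_i\|\|\tilde y_j\|=\frac{2}{a-b}(1+\theta)=\frac{2+a+b}{a-b}$. $\square$

**Example C.** Let $A=2I-J$ of order $N$: $+1$ on the diagonal, $-1$ off it. With $v_i=v_i'=e_i$, $a=1$, $b=0$, Lemma 3 gives $\gamma_2^\infty(A)\le3$ for every $N$. Its sign-rank is at most $3$: place $N$ points on a circle, let the $j$-th column correspond to a line cutting off only the $j$-th point, write this as an affine function and scale. Two disjoint halves of $[N]$ form a $(-1)$-rectangle of density $\frac14$ when $N$ is even.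

A theorem of Alon–Pach–Pinchasi–Radoičić–Sharir (2009) and Fox–Pach–Suk (2016) says that there is a function $c(d)>0$, of the form $2^{-O(d)}$, such that every $\{\pm1\}$-matrix with $\operatorname{Rank}^\pm(A)\le d$ has a monochromatic rectangle of density at least $c(d)$. Problem 4 of "Signrank vs Margin" (https://simons.berkeley.edu/sites/default/files/2023-08/Simons%20talk%20analytic%20measures%20of%20matrices%20signrank%20.pdf) asks whether margin complexity does the same job: is there, for every $L>0$, a $\delta(L)>0$ such that every $\{\pm1\}$-matrix, of any dimensions, with $\gamma_2^\infty(A)\le L$ has a monochromatic rectangle of density at least $\delta(L)$?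

The answer is no.

**Theorem 4.** For every integer $m\ge2$ and every prime power $q\ge2m$ there is a $\{\pm1\}$-matrix $A=A_{m,q}$ with
$$\gamma_2^\infty(A)\le\tfrac{603}5,\qquad\text{and every monochromatic rectangle of }A\text{ has density at most }\tfrac{10}m.$$

Letting $m\to\infty$: with $L_0=603/5<121$, for every $\delta>0$ some $\{\pm1\}$-matrix has $\gamma_2^\infty\le L_0$ and no monochromatic rectangle of density $\ge\delta$. So the property fails for every $L\ge\frac{603}5$.

## 4. Below $\sqrt2$ the property holds, with $\delta=1/4$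

The smallest values of $\gamma_2^\infty$ can be handled by hand.

**Proposition 5.** If $\gamma_2^\infty(A)<\sqrt2$, then $A$ has a monochromatic rectangle of density at least $\frac14$, and $\frac14$ is best possible.

**Proof.** *Step 1: translate to angles.* There are vectors with $|\langle x_i,y_j\rangle|\ge1$ and $\|x_i\|\|y_j\|\le\ell<\sqrt2$. Hence all vectors are nonzero and $|\langle x_i,y_j\rangle|>\frac1{\sqrt2}\|x_i\|\|y_j\|$.

*Step 2: every $2\times2$ submatrix has product $+1$.* Suppose one, with rows $1,2$ and columns $1,2$, has product $-1$. Replace $y_1$ by $-y_1$ if needed to make the entry at $(2,1)$ equal to $+1$, then $y_2$ by $-y_2$ to make the entry at $(2,2)$ equal to $+1$, then $x_1$ by $-x_1$ to make the entry at $(1,1)$ equal to $+1$. Each replacement changes two of the four signs, so the product is still $-1$ and the entry at $(1,2)$ is $-1$. Now $\angle(x_1,y_1),\angle(y_1,x_2),\angle(x_2,y_2)<\frac\pi4$, while $\angle(x_1,y_2)>\frac{3\pi}4$. This contradicts the triangle inequality for angles.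

*Step 3: find the rectangle.* From Step 2, $A_{ij}=A_{i1}\cdot A_{11}A_{1j}$, which is trivially true also when $i=1$ or $j=1$. So $A=uv^{\mathsf T}$ with sign vectors $u_i=A_{i1}$, $v_j=A_{11}A_{1j}$. Taking the rows with the majority sign in $u$ and the columns with the majority sign in $v$ gives density at least $\frac14$.

*Step 4: sharpness.* Let $u,v$ be balanced sign vectors, with as many $+1$ as $-1$. The one-dimensional vectors $u_i,v_j$ show that $\gamma_2^\infty(uv^{\mathsf T})=1$. On a monochromatic rectangle $(R,C)$ the product $u_iv_j$ is constant, so $u$ is constant on $R$ and $v$ is constant on $C$; the density is at most $\frac14$. $\square$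

So the property holds for $L<\sqrt2$ and fails for $L\ge\frac{603}5$. The exact threshold is not determined here, and the constant $\frac{603}5$ is not optimized.

For larger $L$, the first thing to try for a positive answer is to reduce margin to dimension. Normalize the vectors, so that $|\langle x_i,y_j\rangle|\ge\frac1\ell$. The Johnson–Lindenstrauss lemma maps these $N+M$ unit vectors linearly into $\mathbb R^d$, with $d=O(\ell^2\log(N+M))$, changing each inner product by at most $\frac1{2\ell}$. All signs survive, so the sign-rank is $O(\ell^2\log(N+M))$. The argument stops here: the dimension grows with the size of the matrix, and the quoted theorem returns only a density $(N+M)^{-O(\ell^2)}$, which tends to $0$. We therefore look for a counterexample.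

## 5. Comparing coordinates instead of spans

By Lemma 3, a counterexample can be sought as the sign pattern of an agreement probability. The values of the probability must avoid an interval of fixed length, because *every* entry of the matrix needs a sign.

The simplest agreement probability is the fraction of coordinates in which two words $x,y\in[k]^m$ agree. It takes all values $\frac jm$, so a threshold has on its two sides values only $\frac1m$ apart, and Lemma 3 gives a bound of order $m$.

Testing many coordinates at once repairs this. Let $X=Y=[k]^m$, choose $C$ at random as in Section 2, and take $\Pr_C[x_i=y_i\ \forall i\in C]$. If $x$ and $y$ differ in $d$ coordinates, this equals $\eta^d=4^{-d}$. Let the sign be $+1$ when $d\le1$ and $-1$ when $d\ge2$. The gap is between $\frac1{16}$ and $\frac14$. Let $v_x=\sum_C\sqrt{w_C}\,e_{(C,\,x|_C)}$, where $w_C=p^{|C|}\eta^{m-|C|}$ is the probability of $C$ and the $e_{(C,u)}$ are orthonormal; these are unit vectors and $\langle v_x,v_y\rangle$ is the agreement probability. Lemma 3 gives $\gamma_2^\infty\le\frac{2+5/16}{3/16}=\frac{37}3$,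 for all $m$ and $k$.

But this matrix has a large $(-1)$-rectangle. For $k$ even, let $X'$ be the words whose first two coordinates are both at most $k/2$, and let $Y'$ be those whose first two coordinates both exceed $k/2$. Every pair in $X'\times Y'$ differs in coordinates $1$ and $2$, and the density is $\frac1{16}$.

The exact weakness is that a rectangle can prevent $+1$ by controlling two coordinates, and nothing else about the words can undo this. Replace "the coordinates agree on $C$" by "the columns in $C$ have the same span", and this changes. We may now add multiples of one column $x_s$ to *all* other columns without changing $S_C(x)$ for any $C\ni s$. No longer do individual columns have to agree. The price is that $\mathcal L$ is not a full power set but a lattice with implications, and Lemma 2 says that a gap survives.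

## 6. The matrix $A_{m,q}$ and its margin complexity

Let $q\ge2m$ be a prime power, $\mathbb F=\mathbb F_q$. Let $Z=(\mathbb F^{m+1})^m$ be the set of all $(m+1)\times m$ matrices $z=(z_1,\dots,z_m)$, with uniform probability measure $\mu$, and $Z_0\subset Z$ the matrices of rank $m$. The space $\mathbb F^{m+1}$ has
$$H=\frac{q^{m+1}-1}{q-1}=1+q+\dots+q^m$$
hyperplanes, and each is the column space of exactly $|GL_m(\mathbb F)|$ elements of $Z_0$, namely its ordered bases. Fix a set $\mathcal G$ of $\lfloor H/2\rfloor$ hyperplanes and put
$$X=\{x\in Z_0:S_{[m]}(x)\in\mathcal G\},\qquad Y=\{y\in Z_0:S_{[m]}(y)\notin\mathcal G\}.$$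
Every pair in $X\times Y$ is admissible: this is the purpose of splitting the hyperplanes. The matrix $A=A_{m,q}$ has rows $X$, columns $Y$, and entries given by (2).

**Step 1: bounded margin.** The goal is $\gamma_2^\infty(A)\le\frac{603}5$. Let $w_C=p^{|C|}\eta^{m-|C|}$, let $e_{(C,W)}$ be orthonormal vectors indexed by sets $C\subseteq[m]$ and subspaces $W$, and let
$$v_x=\sum_{C\subseteq[m]}\sqrt{w_C}\;e_{(C,\,S_C(x))},$$
and $v_y$ likewise. Then $\|v_x\|^2=\|v_y\|^2=\sum_Cw_C=1$ and
$$\langle v_x,v_y\rangle=\sum_Cw_C\,1[S_C(x)=S_C(y)]=\Phi(x,y).$$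
By Lemma 2 we may use Lemma 3 with $a=\frac{48}{256}=\frac{96}{512}$ and $b=\frac{43}{256}=\frac{86}{512}$. It gives
$$\gamma_2^\infty(A)\le\frac{2+\frac{182}{512}}{\frac{10}{512}}=\frac{1206}{10}=\frac{603}5 .$$

**Step 2: sizes.** We need $X$ and $Y$ to be a constant fraction of $Z$, so that measures in $Z$ control densities in $X\times Y$.

**Lemma 6.** $|X||Y|>\frac15|Z|^2$ and $|X|\ge\frac1{2.3}|Z|$.

**Proof.** Here $q\ge2m\ge4$ and $H\ge1+q+q^2\ge21$. Choosing independent columns one at a time,
$$\frac{|Z_0|}{|Z|}=\prod_{i=0}^{m-1}\frac{q^{m+1}-q^i}{q^{m+1}}=\prod_{j=2}^{m+1}(1-q^{-j})\ge1-\sum_{j\ge2}q^{-j}=1-\frac1{q(q-1)}\ge\frac{11}{12}.$$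
Since each hyperplane carries the same number of elements of $Z_0$,
$$|X||Y|=|Z_0|^2\,\frac{\lfloor H/2\rfloor\lceil H/2\rceil}{H^2}\ge|Z_0|^2\,\frac{1-H^{-2}}4 ,$$
so $\frac{|X||Y|}{|Z|^2}\ge\frac{121}{144}\cdot\frac{440}{441}\cdot\frac14=\frac{53240}{254016}>\frac15$. Similarly, $|X|\ge\frac{1-1/H}2|Z_0|\ge\frac{10}{21}\cdot\frac{11}{12}|Z|=\frac{110}{252}|Z|$, and $\frac{252}{110}<2.3$. $\square$

It remains to bound the rectangles of each sign.

## 7. Rectangles of sign $+1$ are tiny

**Proposition 7.** Every $(+1)$-rectangle of $A$ has density at most $\frac{10}m$.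

**Proof.** *Step 1: a $+1$ entry forces two columns to be parallel.* Let $A_{xy}=+1$. Then $|O|=1$, so $T\neq\emptyset$, and $|B|\le1$. Choose $s\in T$ with $B\subseteq\{s\}$. If $\operatorname{cl}(s)$ contained some $c\ne s$, then $c\in B$ by definition of $B$, contradicting $B\subseteq\{s\}$. So $\operatorname{cl}(s)=\{s\}$, hence $\{s\}\in\mathcal L$, that is, $\mathbb Fx_s=\mathbb Fy_s$.

*Step 2: count.* Let $A=+1$ on $X'\times Y'$, both nonempty, and fix one $y\in Y'$. By Step 1 each $x\in X'$ has, for some $s$, a column $x_s$ among the $q-1$ nonzero multiples of $y_s$. Hence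
$$|X'|\le m(q-1)q^{(m+1)(m-1)}\le m\,q^{-m}|Z| ,$$
because $|Z|=q^{(m+1)m}$. By Lemma 6 the density of $X'\times Y'$ is at most
$$\frac{|X'|}{|X|}\le2.3\,m\,q^{-m}\le2.3\,m\,(2m)^{-m}\le\frac{2.3\,m}{4m^2}<\frac{10}m. \qquad\square$$

## 8. Two moves, and why a fixed pair of columns does not suffice

Let $A=-1$ on $X'\times Y'$, with $X'\subseteq X$ and $Y'\subseteq Y$ nonempty. To bound such a rectangle we need a supply of pairs $(x,y)$ that must have sign $+1$. They come from two moves in $Z$:

* from $y$, change column $t$ arbitrarily;
* from $x$, add arbitrary multiples of the column $x_s$ to all other columns.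

If both moves can lead to a common matrix $z$ and $s\ne t$, then $x$ and $y$ have equal spans on every $C$ with $s\in C$, $t\notin C$. So for $s,t\in[m]$ define the sets of matrices reachable from $X'$ and $Y'$:
$$\mathcal A_s=\{z\in Z:\exists x\in X',\ z_s=x_s,\ z_l-x_l\in\mathbb Fx_s\ \forall l\ne s\}\supseteq X',$$
$$\mathcal B_t=\{z\in Z:\exists y\in Y',\ z_l=y_l\ \forall l\ne t\}\supseteq Y'.$$

**Lemma 8.** If $s\neq t$, then $\mathcal A_s\cap\mathcal B_t=\emptyset$.

**Proof.** Let $z\in\mathcal A_s\cap\mathcal B_t$, witnessed by $x\in X'$ and $y\in Y'$, and write $z_l=x_l+c_lx_s$ for $l\ne s$. For every $C$ with $s\in C$, $t\notin C$,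
$$S_C(y)=\operatorname{span}(z_l:l\in C)=\operatorname{span}\bigl(\{x_s\}\cup\{x_l+c_lx_s:l\in C\setminus\{s\}\}\bigr)=S_C(x),$$
where the first equality uses $t\notin C$. So $\Phi(x,y)\ge\Pr_C[s\in C,\ t\notin C]=p\eta=\frac{48}{256}>\frac{43}{256}$. By Lemma 2, $A_{xy}=+1$, a contradiction. $\square$

The sensible plan is now: fix $s\ne t$ and show that two large sets of the type $\mathcal A_s$, $\mathcal B_t$ must meet. The properties available are that $\mathcal A_s$ is invariant under the shears $z_l\mapsto z_l+c_lz_s$ ($l\ne s$), and that membership in $\mathcal B_t$ does not depend on $z_t$. These are not enough. Take a set $P\subset\mathbb F^{m+1}$ of measure about $\frac12$, and let $\mathcal A=\{z:z_s\in P\}$, $\mathcal B=\{z:z_s\notin P\}$. The first set is invariant under the shears since they fix $z_s$, the second does not depend on $z_t$, both have measure about $\frac12$, and they are disjoint.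

The obstruction uses the column $z_s$, which neither move changes. If $s=t$, the move on the $y$ side changes exactly that column, and together the two moves mix the whole space. But for $s=t$ a common point $z$ says nothing about the sign $A_{xy}$.

The way out is to use both facts together. Put $D_s=\mathcal A_s\cap\mathcal B_s$. Mixing, proved next, will make each $D_s$ large. Lemma 8 will make the sets $D_1,\dots,D_m$ pairwise disjoint. There is no room for $m$ large disjoint sets.

## 9. Mixing when the two moves use the same column

We recall the Fourier analysis needed. Let $\psi$ be a nontrivial additive character of $\mathbb F$, that is, a nonconstant homomorphism from $(\mathbb F,+)$ to the unit circle (for $q$ prime, $\psi(a)=e^{2\pi ia/q}$). On $W=(\mathbb F^{m+1})^{m-1}$ the characters are $\chi_\xi(w)=\psi\bigl(\sum_l\xi_l\cdot w_l\bigr)$, $\xi\in W$, where $\cdot$ is the standard bilinear form. For $f:W\to\mathbb C$ let $\hat f(\xi)=\mathbb E_w f(w)\overline{\chi_\xi(w)}$. Parseval's identity says $\mathbb E_wf(w)\overline{g(w)}=\sum_\xi\hat f(\xi)\overline{\hat g(\xi)}$.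

**Lemma 9.** Fix $s\in[m]$. Let $\mathcal A,\mathcal B\subseteq Z$ be such that

* $\mathcal A$ is invariant under $z_l\mapsto z_l+c_lz_s$ ($l\neq s$; $z_s$ fixed) for all $c_l\in\mathbb F$;
* membership in $\mathcal B$ does not depend on $z_s$.

Then $\mu(\mathcal A\cap\mathcal B)\ge\mu(\mathcal A)\mu(\mathcal B)-\sqrt{\mu(\mathcal A)\mu(\mathcal B)/q}$.

**Proof.** *Step 1: separate the column $s$.* Write $z=(v,w)$ with $v=z_s\in\mathbb F^{m+1}$ and $w=(z_l)_{l\ne s}\in W$; for uniform $z$ these are independent and uniform. Let $a_v(w)=1_{\mathcal A}(v,w)$ and let $b(w)$ be the indicator of $\mathcal B$, which by hypothesis is a function of $w$ alone. By Parseval for each $v$,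
$$\mu(\mathcal A\cap\mathcal B)=\mathbb E_v\mathbb E_w\,a_v(w)b(w)=\mathbb E_v\sum_\xi\hat a_v(\xi)\overline{\hat b(\xi)}. \tag{3}$$

*Step 2: invariance kills most coefficients.* The aim is to show that $\hat a_v(\xi)\ne0$ implies $\xi_l\cdot v=0$ for all $l$. The function $a_v$ is invariant under translation by every $u\in(\mathbb Fv)^{m-1}$. Substituting $w+u$ for $w$ in the definition,
$$\hat a_v(\xi)=\mathbb E_w\,a_v(w+u)\overline{\chi_\xi(w+u)}=\overline{\chi_\xi(u)}\,\hat a_v(\xi).$$
If $\hat a_v(\xi)\neq0$, then $\chi_\xi(u)=1$ for all such $u$. Take $u$ with $u_l=cv$ and all other components $0$: then $\psi(c\,(\xi_l\cdot v))=1$ for all $c\in\mathbb F$. If $\xi_l\cdot v$ were nonzero, $c\,(\xi_l\cdot v)$ would run over all of $\mathbb F$ and $\psi$ would be trivial. So $\xi_l\cdot v=0$.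

*Step 3: the main term.* The term $\xi=0$ in (3) contributes $\mathbb E_v\hat a_v(0)\,\overline{\hat b(0)}=\mu(\mathcal A)\mu(\mathcal B)$.

*Step 4: the error term.* By Step 2 we may insert the factor $1[\xi_l\cdot v=0\ \forall l]$ in every term. By Cauchy–Schwarz over $v$ and $\xi$ together, the terms with $\xi\ne0$ add up to at most, in absolute value,
$$\Bigl(\mathbb E_v\sum_\xi|\hat a_v(\xi)|^2\Bigr)^{1/2}\Bigl(\sum_{\xi\neq0}|\hat b(\xi)|^2\,\Pr_v[\xi_l\cdot v=0\ \forall l]\Bigr)^{1/2}.$$
By Parseval the first factor is $(\mathbb E_v\mathbb E_w\,a_v(w)^2)^{1/2}=\sqrt{\mu(\mathcal A)}$. For $\xi\ne0$ some $\xi_l$ is nonzero, and then $\Pr_v[\xi_l\cdot v=0]=\frac1q$, since $v\mapsto\xi_l\cdot v$ is a nonzero linear form. So the second factor is at most $\bigl(\frac1q\sum_\xi|\hat b(\xi)|^2\bigr)^{1/2}=\sqrt{\mu(\mathcal B)/q}$. $\square$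

The independence of $b$ from $v$ is used in Step 4: it lets the average over $v$ fall on the indicator alone.

## 10. Rectangles of sign $-1$

**Proposition 10.** Every $(-1)$-rectangle of $A$ has density at most $\frac{10}m$.

**Proof.** Let $A=-1$ on $X'\times Y'$, both nonempty, and put $\alpha=\mu(X')$, $\beta=\mu(Y')$. Use the sets $\mathcal A_s,\mathcal B_t$ of Section 8 and $D_s=\mathcal A_s\cap\mathcal B_s$.

*Step 1: the $D_s$ are disjoint.* For $s\ne t$ we have $D_s\cap D_t\subseteq\mathcal A_s\cap\mathcal B_t=\emptyset$ by Lemma 8. Hence $\sum_{s=1}^m\mu(D_s)\le1$.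

*Step 2: each $D_s$ is large.* Suppose $\alpha\beta\ge\frac4q$. We check the hypotheses of Lemma 9. If $z\in\mathcal A_s$ with witness $x$, then $z_s=x_s$, so replacing $z_l$ by $z_l+c_lz_s$ keeps $z_l-x_l$ in $\mathbb Fx_s$; the same $x$ is still a witness. Membership in $\mathcal B_s$ does not involve $z_s$. So, with $r=\mu(\mathcal A_s)\mu(\mathcal B_s)\ge\alpha\beta\ge\frac4q$, Lemma 9 gives $\mu(D_s)\ge r-\sqrt{r/q}$. Since $r\ge\frac4q$ gives $\frac rq\le\frac{r^2}4$, we get $\mu(D_s)\ge\frac r2\ge\frac{\alpha\beta}2$.

*Step 3: compare.* If $\alpha\beta\ge\frac4q$, Steps 1 and 2 give $\frac{m\alpha\beta}2\le1$. Therefore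
$$\alpha\beta\le\max\Bigl(\frac4q,\frac2m\Bigr)=\frac2m\qquad\text{since }q\ge2m. \tag{4}$$

*Step 4: pass to densities.* By Lemma 6 and (4), the density of $X'\times Y'$ in $X\times Y$ is $\alpha\beta\,\frac{|Z|^2}{|X||Y|}\le5\cdot\frac2m=\frac{10}m$. $\square$

Step 1 of Section 6 and Propositions 7 and 10 together prove Theorem 4. $\blacksquare$

## 11. Size of the matrix, sign-rank and randomized communication

All logarithms in this section have base $2$. The *public-coin randomized communication complexity* of $A$ is the least number of bits that two players, one holding the row $x$ and the other the column $y$, and sharing random bits, must exchange in the worst case so that on each input they output $A_{xy}$ with probability at least $\frac23$.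

**Proposition 11.** Let $q$ be the power of $2$ in $[2m,4m)$, let $A=A_{m,q}$ and $N=\max(|X|,|Y|)$. Then $\log N=O(m^2\log m)$, $\gamma_2^\infty(A)<121$, and

* every monochromatic rectangle of $A$ has density $O\bigl(\sqrt{\log\log N/\log N}\bigr)$;
* $\operatorname{Rank}^\pm(A)=\Omega(\log m)=\Omega(\log\log N)$;
* $A$ has public-coin randomized communication complexity $O(1)$.

In particular, bounded margin complexity does not imply bounded sign-rank, even for total matrices.

**Proof.** *Step 1: relate $N$ and $m$.* From $N\le|Z|=q^{m(m+1)}$ we get $\log N\le m(m+1)\log(4m)\le\frac32m^2\cdot3\log m=\frac92m^2\log m$, using $\log(4m)=2+\log m\le3\log m$. By Lemma 6, $\log N\ge m(m+1)\log(2m)-\log2.3$. Since $m(m+1)\log(2m)\ge m^2\log m+m^2$ and $m^2\ge4>\log2.3$, this gives $\log N\ge m^2\log m\ge m^2$, hence $\log\log N\ge2\log m$.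

*Step 2: density.* By Step 1, $\frac{\log N}{\log\log N}\le\frac94m^2$, so $\frac{10}m\le15\sqrt{\log\log N/\log N}$. Apply Theorem 4.

*Step 3: sign-rank.* Let $d=\operatorname{Rank}^\pm(A)$. The theorem of Alon–Pach–Pinchasi–Radoičić–Sharir and Fox–Pach–Suk gives a rectangle of density at least $2^{-O(d)}$, so $2^{-O(d)}\le\frac{10}m$ and $d=\Omega(\log m)$ (as $d\ge1$, small $m$ cause no trouble). By Step 1, $\log\log N\le\log\bigl(\frac92m^2\log m\bigr)=O(\log m)$, so $d=\Omega(\log\log N)$.

*Step 4: communication.* In one round the shared random bits provide a random set $C$ as in Section 2 and a random function $h$ from subspaces to $\{0,1\}$. The row player sends the bit $h(S_C(x))$ and the column player compares it with $h(S_C(y))$. The bits agree with probability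
$$\Phi+\tfrac12(1-\Phi)=\tfrac12(1+\Phi).$$
By Lemma 2 this lies at distance at least $\frac5{1024}$ from $\frac12\bigl(1+\frac{91}{512}\bigr)$, above it when $A_{xy}=+1$ and below it when $A_{xy}=-1$. The column player records the fraction of agreements in $r=32000$ independent rounds and announces $+1$ if it exceeds $\frac12(1+\frac{91}{512})$, and $-1$ otherwise. The variance of the fraction is at most $\frac1{4r}$, so by Chebyshev's inequality the error probability is at most $\frac1{4r}\bigl(\frac{1024}5\bigr)^2<\frac13$. The cost is $r+1$ bits. $\square$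

## 12. A $(-1)$-rectangle of density $1/(32m^4)$ in $A_{m,q}$

The bound $\frac{10}m$ cannot be improved beyond a polynomial in $m$ for this family.

**Proposition 12.** $A_{m,q}$ has a $(-1)$-rectangle of density at least $\frac1{32m^4}$. So its largest monochromatic density lies between $\frac{m^{-4}}{32}$ and $\frac{10}m$.

**Proof.** *Step 1: a small family of tests that detects every $+1$.* Label $[m]$ by the binary expansions of $0,\dots,m-1$, with $\lceil\log_2m\rceil$ bits, and let $\mathcal C$ consist of the $k=2\lceil\log_2m\rceil$ sets "bit $b$ equals $1$" and "bit $b$ equals $0$". Each is nonempty and proper, because for every bit position $b$, counted from $0$, we have $2^b\le m-1$, and the labels $2^b$ and $0$ differ in bit $b$. The $k$ sets are distinct: label $0$ lies in all the "equals $0$" sets and in none of the "equals $1$" sets, and label $2^b$ distinguishes position $b$ from any other. For all $s\ne t$ some $C\in\mathcal C$ has $s\in C$, $t\notin C$: use a bit in which the labels differ.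

Let $A_{xy}=+1$. Then $O=\{t\}$, and there is $s\in T$, so $s\ne t$, with $B\subseteq\{s\}$. Every $C$ with $s\in C$, $t\notin C$ lies in $\mathcal L$ by (1), since $C\subseteq T$ and $\operatorname{cl}(a)\subseteq\{a\}\cup B\subseteq\{a,s\}\subseteq C$ for $a\in C$. Hence $S_C(x)=S_C(y)$ for some $C\in\mathcal C$. Call this a *coincidence* of the pair $(x,y)$.

*Step 2: a random rectangle without coincidences.* Color every pair $(C,W)$, with $C\in\mathcal C$ and $W$ a subspace of dimension $|C|$, by $0$ or $1$ uniformly and independently. Let $X'$ be the set of $x\in X$ such that $(C,S_C(x))$ has color $0$ for all $C\in\mathcal C$, and $Y'$ the set of $y\in Y$ such that $(C,S_C(y))$ has color $1$ for all $C\in\mathcal C$. A pair in $X'\times Y'$ has no coincidence, so by Step 1 $A=-1$ on $X'\times Y'$.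

*Step 3: the expected density.* A pair $(x,y)\in X\times Y$ with no coincidence involves $2k$ distinct colored objects, so it lies in $X'\times Y'$ with probability $4^{-k}=2^{-4\lceil\log_2m\rceil}\ge2^{-4(\log_2m+1)}=\frac1{16m^4}$. It remains to see that at most half of all pairs have a coincidence. Fix $y$ and $C\in\mathcal C$, $c=|C|$, $1\le c\le m-1$. If $S_C(x)=S_C(y)$, the $c$ columns of $x$ in $C$ lie in a fixed $c$-dimensional space, so the number of such $x$ is at most $q^{c^2}q^{(m+1)(m-c)}=q^{-c(m+1-c)}|Z|$. Since $c(m+1-c)\ge m$ for $1\le c\le m$, the fraction of such $x$ in $X$ is at most $q^{-m}\frac{|Z|}{|X|}\le2.3\,q^{-m}$ by Lemma 6. So pairs with a coincidence have density at most $2.3\,k\,q^{-m}$. Now $\lceil\log_2m\rceil\le m-1$ because $2^{m-1}\ge m$, and $q^m\ge(2m)^2$, so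
$$2.3\,k\,q^{-m}\le\frac{4.6\,(m-1)}{4m^2}\le\frac{1.15}4<\frac12,$$
where $\frac{m-1}{m^2}\le\frac14$ since $(m-2)^2\ge0$. Hence the expected density of $X'\times Y'$ is at least $\frac12\cdot\frac1{16m^4}=\frac1{32m^4}$, and some coloring attains it. The upper bound $\frac{10}m$ is Theorem 4. $\square$
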